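# Iterated Čech–Stone remainders of the rationals

## 1. Comparing $\mathbb Q$ with its later remainders

All spaces are Tychonoff. For a space $Y$, the Čech–Stone compactification $\beta Y$ is the compact space that contains $Y$ as a dense subspace and to which every bounded continuous function $Y\to\mathbb R$ extends continuously; then every continuous map from $Y$ to a compact space extends as well. The remainder is $Y^*=\beta Y\setminus Y$. A homeomorphism $Y\to Z$ extends to a homeomorphism $\beta Y\to\beta Z$, so it carries $Y^*$ onto $Z^*$: homeomorphic spaces have homeomorphic remainders.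

Start with $\mathbb Q_0=\mathbb Q$ and put $\mathbb Q_{n+1}=(\mathbb Q_n)^*$. The question is: *is there an $n$ such that $\mathbb Q_n$ and $\mathbb Q_{n+2}$ are homeomorphic?*

For some starting spaces the sequence dies. The discrete space $\omega$ is locally compact, hence open in $\beta\omega$, so $\omega^*$ is compact and the next remainder is empty. The rationals are at the other extreme.

**Definition.** A space is *nowhere locally compact* if no point has a compact neighborhood. A space is *strongly zero-dimensional* if any two completely separated subsets (some continuous $g$ to $[0,1]$ is $0$ on one and $1$ on the other) can be separated by a clopen set. Let $\mathcal Z$ be the class of nonempty, metrizable, strongly zero-dimensional, nowhere locally compact spaces. For $X\in\mathcal Z$ put $X_0=X$, $X_{n+1}=(X_n)^*$.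

The example to keep in mind is $\mathbb Q\in\mathcal Z$. A neighborhood of a rational contains a sequence converging to an irrational, so it is not compact. If $g:\mathbb Q\to[0,1]$ is $0$ on $A$ and $1$ on $B$, pick $r\in(0,1)$ outside the countable set $g(\mathbb Q)$; then $\{g<r\}=\{g\le r\}$ is clopen, contains $A$ and misses $B$.

From now on $X\in\mathcal Z$ is fixed. We begin with the comparison of $X_0$ with $X_n$ for $n\ge1$, which is easy.

**Lemma 1.1.** (i) Let $K$ be compact and $Y$ dense in $K$. Then $Y$ is nowhere locally compact if and only if $K\setminus Y$ is dense in $K$.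
(ii) Every $X_n$ is nonempty and nowhere locally compact, and $X_{n+1}$ is dense in $\beta X_n$.

*Proof.* (i) Suppose some compact $C\subset Y$ contains a nonempty set $O\cap Y$ with $O$ open in $K$. Since $Y$ is dense, $O\subset\operatorname{cl}(O\cap Y)\subset C\subset Y$, so $O$ misses $K\setminus Y$. Conversely, if a nonempty open $O\subset K$ lies in $Y$, then each point of $O$ has a closed neighborhood in $K$ inside $O$, and this is a compact neighborhood in $Y$.

(ii) For $n=0$, $X_0$ is nonempty and nowhere locally compact. If $X_n$ is nonempty and nowhere locally compact, then $X_{n+1}=\beta X_n\setminus X_n$ is dense in $\beta X_n$ by (i), so it is nonempty. Its complement $X_n$ is dense in $\beta X_n$ too, so by (i), applied to $Y=X_{n+1}$, the space $X_{n+1}$ is nowhere locally compact. $\square$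

**Proposition 1.2.** If $n\ge1$, then no point of $X_n$ has a countable neighborhood base in $X_n$. Consequently $X_0\not\cong X_n$ for every $n\ge1$.

*Proof.* Put $Y=X_{n-1}$, so $X_n=\beta Y\setminus Y$ is dense in $\beta Y$. Suppose $z\in X_n$ has a neighborhood base $\{O_j\cap X_n:j\in\omega\}$ in $X_n$, where $O_j\ni z$ is open in $\beta Y$.

**Step 1.** This step shows that $\{O_j\}$ is a base at $z$ in $\beta Y$. Let $O'\ni z$ be open in $\beta Y$, and choose an open $O''$ with $z\in O''\subset\operatorname{cl}O''\subset O'$. Some $O_j\cap X_n$ lies in $O''$. By density $O_j\subset\operatorname{cl}(O_j\cap X_n)\subset\operatorname{cl}O''\subset O'$.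

**Step 2.** This step produces a continuous $g:\beta Y\to[0,1]$ whose only zero is $z$. Choose $g_j:\beta Y\to[0,1]$ continuous with $g_j(z)=0$ and $g_j=1$ off $O_j$, and let $g=\sum_j2^{-j-1}g_j$. If $w\ne z$, some $O_j$ misses $w$ by Step 1, so $g(w)>0$.

**Step 3.** This step produces a bounded continuous function on $Y$ that cannot extend to $z$. Since $Y$ is dense and $g>0$ on $Y$, we can choose $y_0,y_1,\dots\in Y$ with $g(y_{i+1})<\frac12g(y_i)$. The numbers $g(y_i)$ decrease to $0$, so there is a piecewise linear continuous $\theta:(0,\infty)\to[0,1]$ with $\theta(g(y_i))=0$ for even $i$ and $1$ for odd $i$. Let $f:\beta Y\to[0,1]$ extend the bounded continuous function $\theta\circ g|Y$. For every open $O\ni z$ the function $g$ has a positive minimum on the compact set $\beta Y\setminus O$ (if it is nonempty), so $y_i\in O$ for all large $i$; that is, $y_i\to z$. Then $f(y_i)\to f(z)$, although $f(y_i)$ alternates between $0$ and $1$. This contradiction proves the first sentence. The second follows, since $X_0$ is nonempty and metrizable. $\square$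

So $n=0$ does not answer the question positively. What changes for $n\ge1$? First countability now fails at every point of *both* spaces, so it distinguishes nothing. One would like to descend: if $X_1\cong X_3$ implied $X_0\cong X_2$, Proposition 1.2 would finish. But remainders can be taken forward only. In general a remainder does not determine the space: $\omega$ and the disjoint sum $\omega\oplus[0,1]$ have the same remainder $\omega^*$, since $\beta(\omega\oplus[0,1])=\beta\omega\oplus[0,1]$. We need an invariant that survives many remainders. Here is what these notes prove.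

**Theorem 1.3.** If $X\in\mathcal Z$ and $n\ne m$, then $X_n\not\cong X_m$. In particular there is no $n$ with $\mathbb Q_n\cong\mathbb Q_{n+2}$.

**Theorem 1.4.** If $X\in\mathcal Z$ is separable (e.g. $X=\mathbb Q$) and $n<m$, then $X_m$ is not homeomorphic to a closed subspace of $X_n$.

**Theorem 1.5.** If $n\ne m$, then no nonempty open subset of $\mathbb Q_n$ is homeomorphic to an open subset of $\mathbb Q_m$.

Going forward is at least good for parity.

**Lemma 1.6.** If $X_n\cong X_m$ for some $n\ne m$, then $X_{2l}\cong X_{2k}$ for some $k<l$.

*Proof.* Let $n<m$ and $d=m-n$. Taking remainders $i$ times gives $X_{n+i}\cong X_{m+i}$. With $i=d$ this reads $X_m\cong X_{m+d}=X_{n+2d}$, so $X_n\cong X_{n+2d}$. If $n$ is odd, take one more remainder. The two indices are then even and different. $\square$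

## 2. The tower of projections onto $\beta X$

To compare the spaces $X_n$ we map all of them into the one compact space $\beta X$.

**Definition.** A map is *perfect* if it is continuous and closed and has compact fibers; it need not be onto. A closed continuous surjection $f:K\to L$ is *irreducible* if $f(F)\ne L$ for every proper closed $F\subset K$.

The projection $C\times Y\to Y$ is perfect for compact $C$, but it is not irreducible if $C$ has two points and $Y\neq\emptyset$, since $\{c\}\times Y$ already maps onto $Y$. The map $[0,1]\oplus[1,2]\to[0,2]$ that glues the two copies of $1$ is irreducible: a proper closed set misses a nonempty open set, which contains a point that is alone in its fiber. We use the textbook facts that preimages of compact sets under perfect maps are compact, and that restrictions of a perfect map to a closed set, or to a full preimage $f^{-1}(S)\to S$, are perfect.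

**Lemma 2.1.** (i) If $W\subset Y$ is clopen, then $\operatorname{cl}_{\beta Y}W$ and $\operatorname{cl}_{\beta Y}(Y\setminus W)$ are complementary clopen sets, and $\operatorname{cl}_{\beta Y}W\cap Y=W$.
(ii) If disjoint closed sets of $Y$ can be separated by clopen sets, then $\beta Y$ has a clopen base. In particular $\beta X$ and $X$ have clopen bases.

*Proof.* (i) The characteristic function of $W$ extends to $\beta Y$. Its extension takes only the values $0,1$, by density of $Y$, and the sets where it is $1$ and $0$ are the two closures.

(ii) Let $p\in O$ with $O$ open in $\beta Y$. Take $f:\beta Y\to[0,1]$ continuous with $f(p)=0$ and $f=1$ off $O$. Let $W\subset Y$ be clopen, containing $Y\cap\{f\le\frac13\}$ and missing $Y\cap\{f\ge\frac23\}$. Since $Y$ is dense, $p\in\operatorname{cl}(Y\cap\{f<\frac13\})\subset\operatorname{cl}W\subset\{f\le\frac23\}\subset O$, and $\operatorname{cl}W$ is clopen by (i). In the metrizable space $X$ disjoint closed sets are completely separated, hence separated by clopen sets. $\square$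

**Lemma 2.2.** Let $cY$ be a compactification of $Y$ and $f:\beta Y\to cY$ the extension of $\mathrm{id}_Y$. Then $f^{-1}(y)=\{y\}$ for $y\in Y$, so $f^{-1}(cY\setminus Y)=\beta Y\setminus Y$.

*Proof.* A point of $Y$ is mapped to itself, so only points of $\beta Y\setminus Y$ can cause trouble. Suppose $z\in\beta Y\setminus Y$ and $f(z)=y\in Y$. Let $P\ni y$ and $Q\ni z$ be disjoint open sets in $\beta Y$, and let $N$ be open in $cY$ with $N\cap Y=P\cap Y$. The neighborhood $f^{-1}(N)\cap Q$ of $z$ contains some $y'\in Y$. Then $y'=f(y')\in N\cap Y\subset P$, contradicting $y'\in Q$. $\square$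

**Lemma 2.3.** Let $f:K\to L$ be irreducible and $O\subset K$ nonempty and open. Then $G=L\setminus f(K\setminus O)$ is nonempty and open, and $f^{-1}(G)\subset O$. Hence preimages of dense sets are dense. Compositions of irreducible maps are irreducible.

*Proof.* The set $K\setminus O$ is a proper closed set, so its image is closed and not all of $L$. If $f(x)\in G$, then $x\notin K\setminus O$. If $S$ is dense in $L$, then $G$ contains some $s\in S$, and $\emptyset\ne f^{-1}(s)\subset O$. If $f,g$ are irreducible and $F$ is proper closed, then $f(F)$ is proper closed, hence so is $g(f(F))$. $\square$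

By Lemma 1.1, $X_{n+1}$ is dense in $\beta X_n$, so $\beta X_n$ is a compactification of $X_{n+1}$. Let $p_n:\beta X_{n+1}\to\beta X_n$ extend $\mathrm{id}_{X_{n+1}}$, and let
$$\pi_0=\mathrm{id}_{\beta X},\qquad \pi_{n+1}=\pi_n\circ p_n:\beta X_{n+1}\to\beta X .$$

**Proposition 2.4.** (i) $p_n$ is onto and irreducible; $p_n^{-1}(y)=\{y\}$ for $y\in X_{n+1}$; and $p_n^{-1}(X_n)=X_{n+2}$.
(ii) Every $\pi_n$ is irreducible, and
$$\pi_n^{-1}(X)=X_n,\quad \pi_n^{-1}(X_1)=X_{n+1}\quad(n\text{ even});\qquad \pi_n^{-1}(X)=X_{n+1},\quad \pi_n^{-1}(X_1)=X_n\quad(n\text{ odd}).\tag{1}$$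
(iii) $\pi_{2k}$ restricts to a perfect irreducible surjection $X_{2k}\to X$.

*Proof.* (i) The image of $p_n$ is compact and contains the dense set $X_{n+1}$. The statements on fibers and on $p_n^{-1}(X_n)$ are Lemma 2.2 with $Y=X_{n+1}$, $cY=\beta X_n$. A proper closed subset of $\beta X_{n+1}$ misses some $y\in X_{n+1}$; as $y$ is alone in its fiber, the image misses $y$.

(ii) Irreducibility follows from Lemma 2.3. Formula (1) is clear for $n=0$. If it holds for an even $n$, then $\pi_{n+1}^{-1}(X)=p_n^{-1}(X_n)=X_{n+2}$ and $\pi_{n+1}^{-1}(X_1)=p_n^{-1}(X_{n+1})=X_{n+1}$. If it holds for an odd $n$, then $\pi_{n+1}^{-1}(X)=p_n^{-1}(X_{n+1})=X_{n+1}$ and $\pi_{n+1}^{-1}(X_1)=p_n^{-1}(X_n)=X_{n+2}$.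

(iii) By (1), $X_{2k}=\pi_{2k}^{-1}(X)$ is a full preimage, so the restriction is a perfect surjection. Let $F\subsetneq X_{2k}$ be closed and write $X_{2k}\setminus F=O\cap X_{2k}$ with $O$ open in $\beta X_{2k}$. By Lemma 2.3 there is a nonempty open $G\subset\beta X$ with $\pi_{2k}^{-1}(G)\subset O$. Any $q\in G\cap X$ is outside $\pi_{2k}(F)$. $\square$

## 3. A clopen set of $\beta\mathbb Q_1$ that splits the point $0$

Clopen sets of $\beta X_n$ are the observable objects. Take $B\subset\beta X_n$ clopen and ask which points of $X$ it *splits*, meaning that both $B$ and its complement meet the fiber of $\pi_n$ over the point. The set of split points is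
$$D_n(B)=X\cap\pi_n(B)\cap\pi_n(\beta X_n\setminus B).\tag{2}$$
Since $\pi_0$ is the identity, $D_0(B)=\emptyset$. We now compute by hand for $n=1$.

*What can be split at level $1$.* Let $X=\mathbb Q$, $U=\mathbb Q\cap(0,\infty)$, $V=\mathbb Q\cap(-\infty,0)$; closures are in $\beta\mathbb Q$ unless indicated. Let $z\in\beta\mathbb Q$, $z\ne0$. Choose a clopen neighborhood $\widetilde W$ of $z$ missing $0$, and put $W=\widetilde W\cap\mathbb Q$. Then $U\cap W=[0,\infty)\cap W$ is clopen in $\mathbb Q$, so by Lemma 2.1 its closure is disjoint from that of $V\cap W$. As $\widetilde W$ is clopen, $\operatorname{cl}U\cap\operatorname{cl}V$ misses $\widetilde W$. Hence $\operatorname{cl}U\cap\operatorname{cl}V=\{0\}$, a set disjoint from $\mathbb Q_1$. Also $\operatorname{cl}U\cup\operatorname{cl}V=\beta\mathbb Q$. So $U'=\operatorname{cl}U\cap\mathbb Q_1$ and $V'=\operatorname{cl}V\cap\mathbb Q_1$ form a clopen partition of $\mathbb Q_1$, and the closures of $U'$ and $V'$ in $\beta\mathbb Q_1$ are complementary clopen sets. Both contain a point over $0$: for an open $O\ni0$ in $\beta\mathbb Q$ the set $O\setminus\operatorname{cl}V$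 is open and contains positive rationals, so it meets the dense set $\mathbb Q_1$, in points of $U'$. Thus $0\in\operatorname{cl}U'\subset p_0(\operatorname{cl}_{\beta\mathbb Q_1}U')$, and likewise for $V'$.

*What cannot be split at level $1$.* Let $B\subset\beta X_1$ be clopen with complement $B^c$. Then $p_0(B)\cap p_0(B^c)$ is compact, and it lies in $X$ because fibers over $X_1$ are single points. So it equals $D_1(B)$: the set of points split at level $1$ is always compact.

The obstruction to splitting came from $\operatorname{cl}U\cap\operatorname{cl}V$, and it disappeared because that set lay in $X$, which is thrown away when we pass to $X_1$. At the next step $X_1$ is thrown away, and by (1) the only constraint will be over points of $X$, locally. So level $2$ should allow locally compact sets, level $3$ again one compact correction, and so on.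

## 4. A derivative that deletes the locally compact points

**Definition.** For a space $Z$ let $Z^{(0)}=Z$, let $Z^{(1)}$ be the set of points of $Z$ that have no compact neighborhood in $Z$, and let $Z^{(j+1)}=(Z^{(j)})^{(1)}$.

The set of points with a compact neighborhood is open, so every $Z^{(j)}$ is closed in $Z$, and $Z^{(j+1)}\subset Z^{(j)}$. If $Z$ is locally compact, in particular if $Z$ is a convergent sequence with its limit, then $Z^{(1)}=\emptyset$. On the other hand $\mathbb Q^{(1)}=\mathbb Q$.

**Example 4.1.** For $m\ge1$ choose an irrational $\alpha_m\in(\frac1{m+1},\frac1m)$ and distinct rationals $e_{m,j}\in(\frac1{m+1},\frac1m)$, $j\in\omega$, with $e_{m,j}\to\alpha_m$. Let $T=\{0\}\cup\{e_{m,j}:m\geq 1,\ j\in\omega\}$. The limit points of $T$ in $\mathbb R$ are $0$ and the $\alpha_m$, so $T$ is closed in $\mathbb Q$ and each $e_{m,j}$ is isolated in $T$. Every neighborhood of $0$ contains $\{e_{m,j}:j\in\omega\}$ for some $m$, an infinite closed discrete set, so it is not compact. Hence $T^{(1)}=\{0\}$ and $T^{(2)}=\emptyset$.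

**Lemma 4.2.**
(a) If $A$ is closed in $Z$, then $A^{(j)}\subset Z^{(j)}$.
(b) If $W$ is open in $Z$, then $W^{(j)}=Z^{(j)}\cap W$.
(c) If $f:A\to B$ is a perfect surjection, then $f(A^{(j)})=B^{(j)}$.
(d) If $T$ is closed in $X$ and $T^{(k)}$ is compact (possibly empty) for some $k$, then $T$ is nowhere dense in $X$.

*Proof.* (a) If $x\in A$ has a compact neighborhood $C$ in $Z$, then $C\cap A$ is a compact neighborhood of $x$ in $A$. So $A^{(1)}\subset Z^{(1)}$. If $A^{(j)}\subset Z^{(j)}$, then $A^{(j)}$ is closed in $Z^{(j)}$, and the case $j=1$ gives $A^{(j+1)}\subset Z^{(j+1)}$.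

(b) Let $x\in W$. A compact neighborhood of $x$ in $W$ is one in $Z$. If $C$ is a compact neighborhood of $x$ in $Z$, choose a closed neighborhood $F$ of $x$ in $Z$ with $F\subset W$; then $C\cap F$ is a compact neighborhood of $x$ in $W$. So $W^{(1)}=Z^{(1)}\cap W$. If $W^{(j)}=Z^{(j)}\cap W$, this set is open in $Z^{(j)}$, and the case $j=1$ gives $W^{(j+1)}=Z^{(j+1)}\cap W^{(j)}=Z^{(j+1)}\cap W$.

(c) Let $j=1$. If $b\in B$ has a compact neighborhood $C$, then $f^{-1}(C)$ is a compact neighborhood of every point of $f^{-1}(b)$. So $f(A^{(1)})\subset B^{(1)}$. Conversely, suppose $f^{-1}(b)\cap A^{(1)}=\emptyset$. By compactness of the fiber, a finite union $C$ of compact neighborhoods contains $f^{-1}(b)$ in its interior. Since $f$ is closed, $N=B\setminus f(A\setminus\operatorname{int}C)$ is an open neighborhood of $b$ with $f^{-1}(N)\subset C$. As $f$ is onto, $N\subset f(C)$, so $f(C)$ is a compact neighborhood of $b$ and $b\notin B^{(1)}$. Hence $f(A^{(1)})=B^{(1)}$. Now $f|A^{(1)}:A^{(1)}\to B^{(1)}$ is again a perfect surjection, and we induct.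

(d) Suppose $G\subset T$ is nonempty and open in $X$. By (b) and $X^{(1)}=X$ we have $G^{(1)}=G$, so $G^{(j)}=G$ for all $j$. Since $G$ is open in $T$, (b) gives $G=G^{(k)}=G\cap T^{(k)}$. Thus the compact set $T^{(k)}$ contains $G$, and points of $G$ have a compact neighborhood in $X$, a contradiction. $\square$

## 5. Which sets can be split by clopen sets of $\beta X_n$

**Definition.** A closed set $T\subset X$ is *$n$-small* if $T^{(k)}=\emptyset$ when $n=2k$, and if $T^{(k)}$ is compact when $n=2k+1$.

So $0$-small means empty, $1$-small means compact, $2$-small means locally compact. The set of Example 4.1 is $3$-small but not $2$-small. Closed subsets of $n$-small sets are $n$-small by Lemma 4.2(a), because derivatives are closed. By Lemma 4.2(d), $n$-small sets are nowhere dense. The next two lemmas say that, at level $n$, split sets are $n$-small, and that $n$-small sets can be split.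

**Lemma 5.1.** If $B\subset\beta X_n$ is clopen, then $D_n(B)$ is an $n$-small closed subset of $X$.

*Proof.* It is closed in $X$ by compactness of $B$ and its complement. We use induction on $n$; for $n=0$ the set is empty. Assume the lemma for $n$. Let $B\subset\beta X_{n+1}$ be clopen with complement $B^c$, and put $p=p_n$, $D=D_{n+1}(B)$.

**Step 1.** This step locates the obstruction. Put $E=p(B)\cap p(B^c)$, a compact set. Fibers of $p$ over $X_{n+1}$ are singletons, so $E\subset X_n$.

**Step 2.** This step reduces to level $n$ away from the obstruction: if $\widetilde W\subset\beta X$ is clopen, $\widetilde W\cap\pi_n(E)=\emptyset$ and $W=\widetilde W\cap X$, then $D\cap W$ is $n$-small. The closed sets $p(B)$ and $p(B^c)$ cover $\beta X_n$, and they are disjoint inside the clopen set $\pi_n^{-1}(\widetilde W)$. So $B_W=p(B)\cap\pi_n^{-1}(\widetilde W)$ is closed, and its complement $(p(B^c)\cap\pi_n^{-1}(\widetilde W))\cup\pi_n^{-1}(\beta X\setminus\widetilde W)$ is closed too. If $q\in D\cap W$, say $q=\pi_{n+1}(z)=\pi_{n+1}(z')$ with $z\in B$, $z'\in B^c$, then $p(z)$ and $p(z')$ lie in $\pi_n^{-1}(\widetilde W)$,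 so $p(z)\in B_W$ and $p(z')\notin B_W$. Both are mapped to $q$ by $\pi_n$, so $q\in D_n(B_W)$. Hence $D\cap W$ is a closed subset of the $n$-small set $D_n(B_W)$.

**Step 3.** This step puts the local information together.

*Case $n=2k$.* By (1), $X_n=\pi_n^{-1}(X)$, so $K=\pi_n(E)$ is a compact subset of $X$. By Lemma 2.1 each $q\in X\setminus K$ lies in some $W$ as in Step 2, and $D^{(k)}\cap W=(D\cap W)^{(k)}=\emptyset$ by Lemma 4.2(b). Thus $D^{(k)}\subset K$. As $D^{(k)}$ is closed, it is compact, so $D$ is $(2k+1)$-small.

*Case $n=2k+1$.* By (1), $X_n=\pi_n^{-1}(X_1)$, so $\pi_n(E)$ is a compact subset of $X_1$, and *every* $q\in X$ lies in some $W$ as in Step 2. Then $D^{(k)}\cap W=(D\cap W)^{(k)}$ is compact. So $D^{(k)}$ is locally compact and $D^{(k+1)}=\emptyset$, which says that $D$ is $(2k+2)$-small. $\square$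

**Lemma 5.2.** Let $U,V\subset X$ be disjoint open sets such that $T=X\setminus(U\cup V)$ is $n$-small. Then $\pi_n^{-1}(U)$ and $\pi_n^{-1}(V)$ have disjoint closures in $\beta X_n$, and these closures are complementary clopen sets.

*Proof.* Since $T$ is nowhere dense, $U\cup V$ is dense in $X$, hence in $\beta X$. By Lemma 2.3 its preimage under $\pi_n$ is dense, so the two closures cover $\beta X_n$. It remains to prove that they are disjoint, and we use induction on $n$. For $n=0$ we have $T=\emptyset$, and Lemma 2.1(i) applies. Assume the lemma for $n$ and let $T$ be $(n+1)$-small. Put $A_U=\pi_n^{-1}(U)$ and $A_V=\pi_n^{-1}(V)$, subsets of $\beta X_n$; $\operatorname{cl}$ means closure in $\beta X_n$ unless indicated. As just shown with $n$ (only nowhere density of $T$ was used), $\operatorname{cl}A_U\cup\operatorname{cl}A_V=\beta X_n$.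

**Step 1.** This step shows that the closures are disjoint over every clopen piece on which $T$ is $n$-small. Let $W\subset X$ be clopen with $T\cap W$ $n$-small, and let $\widetilde W=\operatorname{cl}_{\beta X}W$. The sets $U\cap W$ and $(V\cap W)\cup(X\setminus W)$ are disjoint and open, and the complement of their union is $T\cap W$. By the inductive hypothesis, $\pi_n^{-1}(U\cap W)=A_U\cap\pi_n^{-1}(\widetilde W)$ and $\pi_n^{-1}(V\cap W)=A_V\cap\pi_n^{-1}(\widetilde W)$ have disjoint closures. As $\pi_n^{-1}(\widetilde W)$ is clopen,
$$\operatorname{cl}A_U\cap\operatorname{cl}A_V\cap\pi_n^{-1}(\widetilde W)=\emptyset.\tag{3}$$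

**Step 2.** This step shows that $\operatorname{cl}A_U\cap\operatorname{cl}A_V\subset X_n$, the part that the next remainder discards.

*Case $n=2k$.* The set $K=T^{(k)}$ is compact. Let $y\in\beta X_n$ with $\pi_n(y)\notin K$. Choose a clopen neighborhood $\widetilde W$ of $\pi_n(y)$ in $\beta X$ missing $K$, and put $W=\widetilde W\cap X$, so that $\widetilde W=\operatorname{cl}_{\beta X}W$. Then $(T\cap W)^{(k)}=K\cap W=\emptyset$, so $T\cap W$ is $2k$-small and $y\notin\operatorname{cl}A_U\cap\operatorname{cl}A_V$ by (3). Hence $\operatorname{cl}A_U\cap\operatorname{cl}A_V\subset\pi_n^{-1}(K)\subset\pi_n^{-1}(X)=X_n$ by (1).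

*Case $n=2k+1$.* Here $T^{(k+1)}=\emptyset$, so $T^{(k)}$ is locally compact and closed in $X$. Hence each $x\in X$ has a clopen neighborhood $W$ in $X$ with $T^{(k)}\cap W$ compact: take $W$ missing $T^{(k)}$ if $x\notin T^{(k)}$, and otherwise take $W$ so small that $T^{(k)}\cap W$ lies in a compact neighborhood of $x$ in $T^{(k)}$. Since $(T\cap W)^{(k)}=T^{(k)}\cap W$, the set $T\cap W$ is $(2k+1)$-small, and by (3) $\operatorname{cl}A_U\cap\operatorname{cl}A_V$ misses $\pi_n^{-1}(x)$. So $\operatorname{cl}A_U\cap\operatorname{cl}A_V\subset\pi_n^{-1}(X_1)=X_n$ by (1).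

**Step 3.** This step transports the partition to $\beta X_{n+1}$. By Step 2, and since the two closures cover $\beta X_n$, the sets $A_U'=\operatorname{cl}A_U\cap X_{n+1}$ and $A_V'=\operatorname{cl}A_V\cap X_{n+1}$ form a clopen partition of $X_{n+1}$. Their closures in $\beta X_{n+1}$ are complementary clopen sets by Lemma 2.1(i). It suffices to show
$$\pi_{n+1}^{-1}(U)\subset\operatorname{cl}_{\beta X_{n+1}}A_U',\qquad \pi_{n+1}^{-1}(V)\subset\operatorname{cl}_{\beta X_{n+1}}A_V'.$$
First, $A_U\cap\operatorname{cl}A_V=\emptyset$: pick $\widetilde U$ open in $\beta X$ with $\widetilde U\cap X=U$; then $\pi_n^{-1}(\widetilde U)$ is open, contains $A_U$ and misses $A_V$. Now let $z\in\pi_{n+1}^{-1}(U)$, so $p_n(z)\in A_U$. If $z\in\operatorname{cl}_{\beta X_{n+1}}A_V'$, then, since $p_n$ is the identity on $X_{n+1}$, continuity gives $p_n(z)\in\operatorname{cl}A_V'\subset\operatorname{cl}A_V$, a contradiction. So $z\in\operatorname{cl}_{\beta X_{n+1}}A_U'$. The other inclusion is symmetric. $\square$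

**Example 5.3.** Let $X=\mathbb Q$, $T=\mathbb Z$, $U=\mathbb Q\cap\bigcup_{i\in\mathbb Z}(2i,2i+1)$ and $V=\mathbb Q\cap\bigcup_{i\in\mathbb Z}(2i-1,2i)$. The set $\mathbb Z$ is locally compact but not compact, so it is $2$-small and not $1$-small. By Lemma 5.2 the closure $B$ of $\pi_2^{-1}(U)$ in $\beta\mathbb Q_2$ is clopen and misses $\pi_2^{-1}(V)$. Since $\pi_2(B)$ is compact and contains $U$, it contains $\mathbb Z$; likewise for the complement and $V$. So $\mathbb Z\subset D_2(B)$. At level $1$ this is impossible: a clopen $B\subset\beta\mathbb Q_1$ containing $\pi_1^{-1}(U)$ and missing $\pi_1^{-1}(V)$ would, in the same way, have $\mathbb Z\subset D_1(B)$, while $D_1(B)$ is compact and $\mathbb Z$ is closed and not compact.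

For use below we restate both lemmas on the spaces $X_{2k}$ themselves.

**Corollary 5.4.** (i) If $C\subset X_{2k}$ is clopen, then $\pi_{2k}(C)\cap\pi_{2k}(X_{2k}\setminus C)$ has empty $k$-th derivative.
(ii) Let $U,V\subset X$ be disjoint and open with $T=X\setminus(U\cup V)$ and $T^{(l)}=\emptyset$, and let $\psi=\pi_{2l}|X_{2l}$. Then there is a clopen $B\subset X_{2l}$ with $\psi^{-1}(U)\subset B$ and $\psi^{-1}(V)\cap B=\emptyset$.

*Proof.* (i) The closure $\widehat C$ of $C$ in $\beta X_{2k}$ is clopen with $\widehat C\cap X_{2k}=C$. Since $\pi_{2k}^{-1}(X)=X_{2k}$, we have $X\cap\pi_{2k}(\widehat C)=\pi_{2k}(C)$, and similarly for the complements. So the set in question is $D_{2k}(\widehat C)$, and Lemma 5.1 applies.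

(ii) $T$ is closed and $2l$-small. Intersect the closure of $\pi_{2l}^{-1}(U)$ from Lemma 5.2 with $X_{2l}$. $\square$

## 6. Countable closed sets of every finite rank

Lemmas 5.1 and 5.2 separate the levels only if $X$ contains sets that are $2l$-small but not $2k$-small for $k<l$. The following lemma iterates Example 4.1.

**Lemma 6.1.** For every $l\ge1$, every nonempty clopen $W\subset X$ and every $x\in W$ there is a closed $T\subset X$ with $T\subset W$, $T$ countable and $T^{(l-1)}=\{x\}$. Hence $T^{(l)}=\emptyset$, and $T$ is nowhere dense.

*Proof.* The last sentence follows from $\{x\}^{(1)}=\emptyset$ and Lemma 4.2(d). Fix a compatible metric on $X$. For $l=1$ let $T=\{x\}$. Assume the result for $l$; we construct $T$ for $l+1$.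

**Step 1.** This step finds infinite closed discrete sets $E_m$ accumulating only at $x$. Put $N_0=W$. Given a clopen neighborhood $N_m$ of $x$: it is nonempty and open, hence not compact, so, being closed in the metrizable space $X$, it contains a countably infinite closed discrete set $E_m$. Choose a clopen neighborhood $N_{m+1}\subset N_m$ of $x$ with $\operatorname{diam}N_{m+1}<2^{-m-1}$ and $N_{m+1}\cap E_m\subset\{x\}$; this is possible since $E_m\setminus\{x\}$ is closed. Then $E_m\setminus\{x\}\subset N_m\setminus N_{m+1}$. Enumerate $E_m\setminus\{x\}$ without repetition as $\{e_{m,j}:j\in\omega\}$.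

**Step 2.** This step surrounds the points $e_{m,j}$ by disjoint clopen sets that are locally finite off $x$. Choose a clopen $C_{m,j}\subset N_m\setminus N_{m+1}$ containing $e_{m,j}$ and no other $e_{m,i}$, with $\operatorname{diam}C_{m,j}<2^{-j}$. Put $W_{m,j}=C_{m,j}\setminus\bigcup_{i<j}C_{m,i}$. For fixed $m$ the sets $W_{m,j}$ are clopen and pairwise disjoint, and $e_{m,j}\in W_{m,j}$. They are locally finite: if every neighborhood of a point $z$ met infinitely many of them, then, as the diameters tend to $0$, a subsequence of $(e_{m,j})_j$ would converge to $z$, which is impossible since the set $\{e_{m,j}:j\in\omega\}$ is closed and discrete and is listed without repetition. Since $\bigcap_mN_m=\{x\}$, the sets $X\setminus W$ and $N_m\setminus N_{m+1}$ ($m\in\omega$) form a partition of $X\setminus\{x\}$ into clopen subsets of $X$. So the whole family $\{W_{m,j}:m,j\in\omega\}$ is pairwise disjoint and locally finite in $X\setminus\{x\}$.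

**Step 3.** This step inserts sets of lower rank and computes. By the inductive assumption choose countable closed $T_{m,j}\subset W_{m,j}$ with $T_{m,j}^{(l-1)}=\{e_{m,j}\}$, and let $T=\{x\}\cup\bigcup_{m,j}T_{m,j}$. This set is countable and contained in $W$, and it is closed by local finiteness. As $T\cap W_{m,j}=T_{m,j}$ is open in $T$, Lemma 4.2(b) gives $T^{(l-1)}\cap W_{m,j}=\{e_{m,j}\}$; so $T^{(l-1)}\setminus\{x\}=\{e_{m,j}:m,j\in\omega\}$. Since $T^{(l-1)}$ is closed and $e_{m,0}\to x$ as $m\to\infty$, it also contains $x$. In $T^{(l-1)}$ each $e_{m,j}$ is isolated, while every neighborhood of $x$ contains, for some $m$, the infinite closed discrete set $\{e_{m,j}:j\in\omega\}$ and so is not compact. Hence $T^{(l)}=\{x\}$. $\square$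

## 7. Homeomorphisms that commute with the projections

We can now dispose of homeomorphisms that respect the tower.

**Proposition 7.1.** If $k<l$, there is no homeomorphism $h:X_{2l}\to X_{2k}$ with $\pi_{2k}\circ h=\pi_{2l}|X_{2l}$.

*Proof.* Put $Y=X_{2l}$ and $\psi=\pi_{2l}|Y$, and suppose there is such an $h$. By Lemma 6.1 take a countable closed nowhere dense $T\subset X$ with $T^{(l)}=\emptyset\ne T^{(l-1)}$.

**Step 1.** This step finds disjoint open $U,V$ with $X\setminus(U\cup V)=T\subset\operatorname{cl}U\cap\operatorname{cl}V$. Let $d$ be a compatible metric on $X$, and list $T$ as $(t_j)_{j\in\omega}$ with every point occurring infinitely often. Recursively, the open ball about $t_j$ of radius $2^{-j}$ minus the previously chosen clopen sets is an open set containing $t_j$. Removing $T$ leaves a nonempty open set, and $X$ has a clopen base and no isolated points, so we can choose in it disjoint nonempty clopen sets $G_j,H_j$. Put $U=\bigcup_jG_j$ and $V=X\setminus(T\cup U)\supset\bigcup_jH_j$. If $d(q,T)=\delta>0$, the ball about $q$ of radius $\delta/2$ meets $G_j$ only if $2^{-j}>\delta/2$,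 which holds for finitely many $j$. So $U$ is a locally finite union of clopen sets in $X\setminus T$, it is closed in $X\setminus T$, and $V$ is open. Each $t\in T$ is a limit of points of the $G_j$, and of the $H_j$, with $t_j=t$.

**Step 2.** This step derives the contradiction from ranks. Take $B$ from Corollary 5.4(ii). The map $\psi$ is closed, so $\psi(B)$ is closed and contains $U$, hence $T$; likewise $\psi(Y\setminus B)\supset T$. So $D=\psi(B)\cap\psi(Y\setminus B)\supset T$, and $D^{(l-1)}\supset T^{(l-1)}\ne\emptyset$ by Lemma 4.2(a). But $D=\pi_{2k}(h(B))\cap\pi_{2k}(X_{2k}\setminus h(B))$, so $D^{(k)}=\emptyset$ by Corollary 5.4(i), and $k\le l-1$. $\square$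

A general homeomorphism $h:X_{2l}\to X_{2k}$ gives two perfect maps on $Y=X_{2l}$, namely $\psi=\pi_{2l}|Y$ and $\varphi=\pi_{2k}\circ h$. Corollary 5.4(i) bounds $\varphi(B)\cap\varphi(Y\setminus B)$, whereas Step 2 provides, for $t\in T$, points $y\in B$ and $y'\in Y\setminus B$ with $\psi(y)=\psi(y')=t$. To place a point in $\varphi(B)\cap\varphi(Y\setminus B)$ we need $\varphi(y)=\varphi(y')$, and nothing in Step 2 controls $\varphi$. This is the exact point where the argument stops.

## 8. Two perfect maps on one space

The remedy is to split by $\psi$ while watching the pair $(\varphi,\psi)$. The image $R$ of this pair is metrizable, and its projection to the second factor inherits irreducibility from $\psi$. So an arbitrarily small open set of $R$ contains a full tube $r_2^{-1}(G)$ with $G$ open in $X$. We choose the sets $G_j,H_j$ with such tubes inside a countable family of open sets of $R$ that detects every point of the whole preimage $T'=r_2^{-1}(T)$. Then every point of $T'$ is split by the pair, not just one coordinate of it, and rank passes from $T$ to $T'$ to $r_1(T')$ by Lemma 4.2(c).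

**Proposition 8.1.** Let $k<l$ and $Y=X_{2l}$. There is no perfect map $\varphi:Y\to X$ such that $\big(\varphi(B)\cap\varphi(Y\setminus B)\big)^{(k)}=\emptyset$ for every clopen $B\subset Y$.

*Proof.* Suppose $\varphi$ is such a map. Let $\psi=\pi_{2l}|Y:Y\to X$, a perfect irreducible surjection by Proposition 2.4(iii). Let $\rho=(\varphi,\psi):Y\to X\times X$ and $R=\rho(Y)$, a metrizable space, and let $r_1,r_2:R\to X$ be the projections, so that $r_1\rho=\varphi$ and $r_2\rho=\psi$.

**Step 1.** This step shows that $r_1$ and $r_2$ are perfect and that $r_2$ is an irreducible surjection. The fiber $r_1^{-1}(q)=\rho(\varphi^{-1}(q))$ is compact, and for $A$ closed in $R$ the set $r_1(A)=\varphi(\rho^{-1}(A))$ is closed. The same holds for $r_2$ with $\psi$ in place of $\varphi$. The map $r_2$ is onto because $\psi$ is. If $A\subsetneq R$ is closed, then $\rho^{-1}(A)$ is a proper closed subset of $Y$, so $r_2(A)=\psi(\rho^{-1}(A))\ne X$.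

**Step 2.** This step chooses the set to be split and a countable family of tests in $R$. By Lemma 6.1 choose a countable closed nowhere dense $T\subset X$ with $T^{(l)}=\emptyset\ne T^{(l-1)}$. Let $T'=r_2^{-1}(T)$, a nonempty closed subset of $R$. It is the union of the countably many compact fibers $r_2^{-1}(t)$, $t\in T$, so it is $\sigma$-compact and metrizable, hence separable. Fix a metric on $R$ and take the open balls in $R$ of radius $1/i$, $i\ge1$, about the points of a countable dense subset of $T'$; call them $O_j$, $j\in\omega$. All $O_j$ meet $T'$. Whenever $t\in T'$ and $O$ is a neighborhood of $t$ in $R$, there is $j$ with $t\in O_j\subset O$: if $O$ contains the ball of radius $\varepsilon$ about $t$, take $i$ with $2/i<\varepsilon$ and a center within $1/i$ of $t$.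

**Step 3.** This step puts two disjoint tubes into each test set. Let $d$ be a compatible metric on $X$. We choose recursively nonempty clopen sets $G_j,H_j$ of $X$, contained in $X\setminus T$ and all pairwise disjoint, such that
$$G_j\cup H_j\subset\{q:d(q,T)<2^{-j}\},\qquad r_2^{-1}(G_j\cup H_j)\subset O_j.\tag{4}$$
At step $j$ put $M=\{q:d(q,T)<2^{-j}\}\setminus\bigcup_{i<j}(G_i\cup H_i)$, an open set containing $T$, and $O=O_j\cap r_2^{-1}(M)$. Then $O$ is open, and it is nonempty since it contains $O_j\cap T'$. By Lemma 2.3 there is a nonempty open $G\subset X$ with $r_2^{-1}(G)\subset O$. Since $r_2$ is onto, $G\subset M$. The set $G\setminus T$ is open, and it is nonempty since $T$ is closed and nowhere dense. As $X$ has a clopen base and no isolated points, we can choose disjoint nonempty clopen $G_j,H_j\subset G\setminus T$.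

**Step 4.** This step turns the tubes into a clopen subset of $Y$. Put $U=\bigcup_jG_j$ and $V=X\setminus(T\cup U)\supset\bigcup_jH_j$. If $d(q,T)=\delta>0$, the ball about $q$ of radius $\delta/2$ meets $G_j$ only if $2^{-j}>\delta/2$. So $\{G_j\}$ is a locally finite family of clopen sets in $X\setminus T$; hence $U$ is closed in $X\setminus T$ and $V$ is open. Thus $U,V$ are disjoint open sets with $X\setminus(U\cup V)=T$, and $T^{(l)}=\emptyset$. By Corollary 5.4(ii) there is a clopen $B\subset Y$ with $\psi^{-1}(U)\subset B$ and $\psi^{-1}(V)\cap B=\emptyset$.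

**Step 5.** This step proves $T'\subset\rho(B)\cap\rho(Y\setminus B)$. Let $t=(a,c)\in T'$. Every neighborhood of $t$ in $R$ contains some $O_j$, and $O_j\supset r_2^{-1}(G_j)$ by (4). Since $\psi$ is onto, pick $y\in\psi^{-1}(G_j)\subset B$; then $r_2(\rho(y))=\psi(y)\in G_j$, so $\rho(y)\in O_j$. As $R$ is metrizable, there are $y_i\in B$ with $\rho(y_i)\to t$. Then $\varphi(y_i)\to a$, so $\{a\}\cup\{\varphi(y_i):i\in\omega\}$ is compact, and all $y_i$ lie in its preimage under $\varphi$, which is compact because $\varphi$ is perfect. Hence $(y_i)$ has a cluster point $y$. It lies in $B$ since $B$ is closed. By continuity $\rho(y)$ is a cluster point of the convergent sequence $(\rho(y_i))$, so $\rho(y)=t$. Thus $t\in\rho(B)$. Using $H_j\subset V$ and $\psi^{-1}(V)\subset Y\setminus B$ in the same way, we get $t\in\rho(Y\setminus B)$.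

**Step 6.** This step compares ranks. Put $D=\varphi(B)\cap\varphi(Y\setminus B)$. By Step 5 and $r_1\rho=\varphi$, we have $r_1(T')\subset D$, and both sets are closed in $X$. Lemma 4.2(c) applied to the perfect surjection $r_2|T':T'\to T$ gives $r_2(T'^{(l-1)})=T^{(l-1)}\ne\emptyset$, so $T'^{(l-1)}\ne\emptyset$. Applied to the perfect surjection $r_1|T':T'\to r_1(T')$ it gives $r_1(T')^{(l-1)}=r_1(T'^{(l-1)})\ne\emptyset$. By Lemma 4.2(a), $D^{(l-1)}\ne\emptyset$. But $k\le l-1$ and $D^{(k)}=\emptyset$, so $D^{(l-1)}\subset D^{(k)}=\emptyset$, a contradiction. $\square$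

## 9. The spaces $X_n$ are pairwise non-homeomorphic

*Proof of Theorem 1.3.* Suppose $X_n\cong X_m$ with $n\ne m$. By Lemma 1.6 there are $k<l$ and a homeomorphism $h:X_{2l}\to X_{2k}$. Let $\varphi=\pi_{2k}\circ h:X_{2l}\to X$, a perfect map by Proposition 2.4(iii). If $B\subset X_{2l}$ is clopen, then $h(B)$ is clopen in $X_{2k}$, and
$$\varphi(B)\cap\varphi(X_{2l}\setminus B)=\pi_{2k}(h(B))\cap\pi_{2k}(X_{2k}\setminus h(B))$$
has empty $k$-th derivative by Corollary 5.4(i). This contradicts Proposition 8.1. Since $\mathbb Q\in\mathcal Z$, the spaces $\mathbb Q_n$ are pairwise non-homeomorphic; in particular there is no $n\in\omega$ with $\mathbb Q_n\cong\mathbb Q_{n+2}$. $\square$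

## 10. Closed subspaces when $X$ is separable

Proposition 8.1 does not ask $\varphi$ to be onto, so it also applies to closed embeddings. Two things must be supplied: closed embeddings should pass to remainders, which needs normality, and a clopen set of the subspace should come from a clopen set of $X_{2k}$.

**Lemma 10.1.** If $X\in\mathcal Z$ is separable, then every $X_n$ is Lindelöf (hence normal), and disjoint closed sets in $X_n$ can be separated by a clopen set.

*Proof.* **Step 1.** This step shows that $X_1$ is Lindelöf. Let $O\subset\beta X$ be the union of a family of open subsets of $\beta X$ covering $X_1$, and let $K=\beta X\setminus O$, a compact subset of $X$. Let $(G_j)$ be a countable base of open neighborhoods of $K$ in the metrizable space $X$, and choose $O_j$ open in $\beta X$ with $O_j\cap X=G_j$. If $O'\supset K$ is open in $\beta X$, choose an open $O''$ with $K\subset O''\subset\operatorname{cl}O''\subset O'$ and then $j$ with $G_j\subset O''$. By density $O_j\subset\operatorname{cl}G_j\subset O'$. Applying this with $O'=\beta X\setminus\{z\}$, $z\in O$, we find a $j$ with $z\notin O_j$.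 As $K\subset O_j$ for all $j$, we get $O=\bigcup_j(\beta X\setminus O_j)$. So $O$ is $\sigma$-compact, and countably many members of the family cover it.

**Step 2.** This step shows that every $X_n$ is Lindelöf. By (1), $X_{2k}=\pi_{2k}^{-1}(X)$ and $X_{2k+1}=\pi_{2k}^{-1}(X_1)$, so they are perfect preimages of $X$ and $X_1$. The separable metrizable space $X$ is Lindelöf, and so is $X_1$. A perfect preimage $f:A\to L$ of a Lindelöf space is Lindelöf: given an open cover of $A$, each fiber $f^{-1}(b)$ lies in a finite union $O_b$ of members, the set $N_b=L\setminus f(A\setminus O_b)$ is an open neighborhood of $b$ with $f^{-1}(N_b)\subset O_b$, and countably many $N_b$ cover $L$.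

**Step 3.** This step separates closed sets in a Lindelöf space $Z$ with a clopen base. Let $F,F'\subset Z$ be disjoint and closed. Cover $Z$ by countably many clopen sets $C_j$, each missing $F$ or $F'$, and pass to the disjoint clopen cover by the sets $C_j\setminus\bigcup_{i<j}C_i$. The union of the members meeting $F$ is open, and so is the union of the others; it is therefore clopen, contains $F$ and misses $F'$.

**Step 4.** This step verifies the clopen bases. By Lemma 2.1, $\beta X_0$ has a clopen base. If $\beta X_n$ has a clopen base, then so do its subspaces $X_n$ and $X_{n+1}$. These are Lindelöf, so both have the separation property by Step 3, and $\beta X_{n+1}$ has a clopen base by Lemma 2.1(ii). Induct. $\square$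

*Proof of Theorem 1.4.* **Step 1.** This step passes closed embeddings to remainders. Let $Z$ be closed in the normal space $X_n$. By the Tietze theorem every bounded continuous function on $Z$ extends over $X_n$, hence over $\beta X_n$. So $\operatorname{cl}_{\beta X_n}Z=\beta Z$, and $Z^*=\operatorname{cl}_{\beta X_n}Z\cap X_{n+1}$ is closed in $X_{n+1}$. Hence a closed embedding $X_m\hookrightarrow X_n$ gives closed embeddings $X_{m+i}\hookrightarrow X_{n+i}$ for all $i$.

**Step 2.** This step reduces to even indices. Suppose there is a closed embedding $X_m\hookrightarrow X_n$ with $d=m-n>0$. Then there are closed embeddings $X_{m+d}\hookrightarrow X_{n+d}=X_m\hookrightarrow X_n$, so $X_{n+2d}$ embeds as a closed subspace in $X_n$. Passing to remainders once if $n$ is odd, we get $k<l$ and a closed embedding $e:X_{2l}\to X_{2k}$.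

**Step 3.** This step applies Proposition 8.1. Let $\varphi=\pi_{2k}\circ e:Y=X_{2l}\to X$. It is perfect, since it is the homeomorphism $Y\to e(Y)$ followed by the restriction of a perfect map to a closed set. For clopen $B\subset Y$ the sets $e(B)$ and $e(Y\setminus B)$ are disjoint and closed in $X_{2k}$. By Lemma 10.1 some clopen $C\subset X_{2k}$ contains $e(B)$ and misses $e(Y\setminus B)$. Then $\varphi(B)\cap\varphi(Y\setminus B)$ is a closed subset of $\pi_{2k}(C)\cap\pi_{2k}(X_{2k}\setminus C)$, so its $k$-th derivative is empty by Corollary 5.4(i) and Lemma 4.2(a). This contradicts Proposition 8.1. $\square$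

## 11. Open subsets of the spaces $\mathbb Q_n$

*Proof of Theorem 1.5.* Let $X=\mathbb Q$. For nonempty clopen $W\subset\mathbb Q$ with closure $\widetilde W$ in $\beta\mathbb Q$ put $S_n(W)=\mathbb Q_n\cap\pi_n^{-1}(\widetilde W)$, a clopen subset of $\mathbb Q_n$.

**Step 1.** This step shows $S_n(W)\cong\mathbb Q_n$. First, $S_0(W)=W\cong\mathbb Q$, because by Sierpiński's theorem every nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. Assume $S_n(W)\cong\mathbb Q_n$. The set $\pi_n^{-1}(\widetilde W)$ is clopen in $\beta\mathbb Q_n$ and $\mathbb Q_n$ is dense, so it is the closure of $S_n(W)$. Bounded continuous functions on the clopen set $S_n(W)$ extend by $0$ to $\mathbb Q_n$, hence over $\beta\mathbb Q_n$; so this closure is $\beta S_n(W)$. Therefore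
$$S_n(W)^*=\pi_n^{-1}(\widetilde W)\cap\mathbb Q_{n+1}=S_{n+1}(W),$$
where the last equality holds since $\pi_{n+1}=\pi_n\circ p_n$ and $p_n$ is the identity on $\mathbb Q_{n+1}$. Hence $S_{n+1}(W)\cong(\mathbb Q_n)^*=\mathbb Q_{n+1}$.

**Step 2.** This step shows that every nonempty open subset of $\mathbb Q_n$ contains some $S_n(W)$. Write it as $O\cap\mathbb Q_n$ with $O$ open in $\beta\mathbb Q_n$. By Lemma 2.3 there is a nonempty open $G\subset\beta\mathbb Q$ with $\pi_n^{-1}(G)\subset O$, and by Lemma 2.1 there is a nonempty clopen $\widetilde W\subset G$. Put $W=\widetilde W\cap\mathbb Q$; it is nonempty with closure $\widetilde W$, and $S_n(W)\subset O$.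

**Step 3.** This step turns a homeomorphism of open sets into closed embeddings both ways. Let $h:O\to O'$ be a homeomorphism between nonempty open sets $O\subset\mathbb Q_n$ and $O'\subset\mathbb Q_m$, $n\ne m$. Choose $S_n(W)\subset O$. Then $h(S_n(W))$ is nonempty and open in $\mathbb Q_m$, so we can choose $S_m(W')\subset h(S_n(W))$. Now $S_m(W')$ is clopen in $\mathbb Q_m$, so $h^{-1}(S_m(W'))$ is clopen in $S_n(W)$, hence closed in $\mathbb Q_n$, and by Step 1 it is homeomorphic to $\mathbb Q_m$. Applying the same argument to $h^{-1}$, we see that $\mathbb Q_n$ is also homeomorphic to a closed subspace of $\mathbb Q_m$. One of these two facts contradicts Theorem 1.4. $\square$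

**Remark 11.1.** In Theorem 1.4, "closed embedding" cannot be weakened to "perfect map". By Proposition 2.4(i), $p_n^{-1}(\mathbb Q_n)=\mathbb Q_{n+2}$ is a full preimage, so $p_n$ restricts to a perfect surjection $\mathbb Q_{n+2}\to\mathbb Q_n$ for every $n$.
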